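# Smooth splines on the three-direction mesh: approximation order and degree-preserving integer shifts

## 1. Continuous splines, where everything is local

Take the square mesh with vertex set $\mathbb Z^2$, that is, the lines $x_1=i$ and $x_2=i$ for $i\in\mathbb Z$, and draw the north-east diagonal in each square, that is, add the lines $x_1-x_2=i$. Call the resulting triangular mesh $\Delta$.

**Definition (spline space).** For integers $k\ge1$ and $0\le\rho<k$, let $\pi^\rho_{k,\Delta}$ be the space of functions in $C^\rho(\mathbb R^2)$ that are polynomials of total degree $\le k$ on each triangle of $\Delta$. Let $\pi_m$ be the space of bivariate polynomials of total degree $\le m$.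

**Definition (approximation order).** For a space $S$ of functions on $\mathbb R^2$ put $S^h=\{s(\cdot/h):s\in S\}$. The approximation order of $S$ is the largest integer $r$ such that $\operatorname{dist}_\infty(f,S^h)=O(h^r)$ as $h\to0$ for every sufficiently smooth compactly supported $f$.

**Definition (degree-preserving).** For a compactly supported function $B$ let
$$T_B:p\mapsto\sum_{j\in\mathbb Z^2}p(j)\,B(\cdot-j).$$
$T_B$ is degree-preserving on $\pi_m$ if it maps $\pi_m$ into $\pi_m$ and $\deg(T_Bp)=\deg p$ for all $p\in\pi_m$.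

For instance, let $k=1$, $\rho=0$, and let $B$ be the hat function: piecewise linear, $1$ at the origin, $0$ at all other vertices. Then $T_Bp$ is the piecewise linear interpolant of $p$ at $\mathbb Z^2$, so $T_Bp=p$ for $p\in\pi_1$. This $T_B$ is degree-preserving on $\pi_1$.

The approximation order is a property of the whole space, whose elements need not have compact support and may be chosen anew for each $h$. The operator $T_B$ only sees the integer translates of one function. The question is whether one function is always enough.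

**Conjecture.** For any $k\ge1$ and $0\le\rho<k$, if $m+1$ is the approximation order of $\pi^\rho_{k,\Delta}$, where $m\ge0$, then there is a compactly supported $B\in\pi^\rho_{k,\Delta}$ such that $T_B$ is degree-preserving on $\pi_m$.

For $\rho=0$ the answer is easy.

**Proposition 0.** Let $\rho=0$, $k\ge1$. The approximation order of $\pi^0_{k,\Delta}$ is at most $k+1$, and there is a compactly supported $B\in\pi^0_{k,\Delta}$ with $T_Bp=p$ for all $p\in\pi_k$. So the conjecture holds for $\rho=0$.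

**Step 1: a nodal basis.** The points of $\frac1k\mathbb Z^2$ in one triangle form its principal lattice; for the triangle with vertices $(0,0),(1,0),(1,1)$ they are the $(a/k,b/k)$ with $0\le b\le a\le k$. A polynomial of degree $\le k$ is determined by arbitrary values on the principal lattice, and its restriction to an edge is determined by the $k+1$ nodes on that edge. So for each node $\nu$ there is a unique $\varphi_\nu\in\pi^0_{k,\Delta}$ that is $1$ at $\nu$ and $0$ at the other nodes. It is supported on the triangles containing $\nu$; moreover $\varphi_{\nu+j}=\varphi_\nu(\cdot-j)$ for $j\in\mathbb Z^2$, and $p=\sum_\nu p(\nu)\varphi_\nu$ for $p\in\pi_k$. With $V=\{(a/k,b/k):0\le a,b<k\}$ this reads $p=\sum_{\nu\in V}\sum_{j\in\mathbb Z^2}p(j+\nu)\varphi_\nu(\cdot-j)$.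

**Step 2: use only integer samples.** The set $\Lambda=\{l\in\mathbb Z^2:l_1,l_2\ge0,\ l_1+l_2\le k\}$ also determines polynomials in $\pi_k$. So there are real weights with $p(\nu)=\sum_{l\in\Lambda}a_{\nu,l}p(l)$ for $p\in\pi_k$; applied to $p(\cdot+j)$ this gives $p(j+\nu)=\sum_la_{\nu,l}p(j+l)$. Insert this and collect the terms with $j+l$ fixed:
$$p=\sum_{j'\in\mathbb Z^2}p(j')\,B(\cdot-j'),\qquad B=\sum_{\nu\in V}\sum_{l\in\Lambda}a_{\nu,l}\,\varphi_\nu(\cdot+l).$$

**Step 3: no order beyond $k+1$.** Let $f\in C_c^\infty$ equal $x_1^{k+1}$ on an open ball. For small $h$ some scaled triangle $ht$, $t\in\Delta$, lies in the ball. By scaling, the distance in $L_\infty(ht)$ from $x_1^{k+1}$ to $\pi_k$ is $h^{k+1}$ times the distance in $L_\infty(t)$ from $x_1^{k+1}$ to $\pi_k$. Translating $t$ changes $x_1^{k+1}$ only by an element of $\pi_k$, so the last number takes only two values, one for each shape of triangle, and both are positive. Hence $\operatorname{dist}_\infty(f,S^h)\ge c\,h^{k+1}$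 with $c>0$. So $m+1\le k+1$, and the $B$ of Step 2 is degree-preserving on $\pi_k\supseteq\pi_m$. $\square$

Now let $\rho\ge1$. Two things break. First, smoothness across all the edges couples the polynomial pieces, and Step 1, which built the pieces one triangle at a time, is lost. Second, the upper bound of Step 3 need no longer be the truth: the order may drop below $k+1$, and to prove the conjecture one must know by how much. Approximants of $f$ from $S^h$ are arbitrary splines, so a bound on the order has to control all of them.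

## 2. The number $r_0(k,\rho)$ and the two theorems

Throughout, $S=\pi^\rho_{k,\Delta}$ and
$$\kappa:=k-\rho\ge1,\qquad N:=2k-3\rho-2=2\kappa-\rho-2 .$$
Functions are complex valued. For real $f$ the distances to the real and the complex version of $S$ agree, since $\operatorname{Re}s\in S$ and $|f-\operatorname{Re}s|\le|f-s|$. $\operatorname{dist}_p$ is the distance in $L_p(\mathbb R^2)$. Put
$$r_0=\begin{cases}0,&N<0\\ \rho+2,&N\in\{0,1\}\\ \rho+3,&N=2\\ \min(k,\,2k-2\rho-2),&N\ge3,\ k<3\rho+2\\ k+1,&N\ge3,\ k\ge3\rho+2.\end{cases}\tag{1}$$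

**Theorem 1.** The conjecture is true for all $k\ge1$, $0\le\rho<k$.

**Theorem 2.** (a) The approximation order of $\pi^\rho_{k,\Delta}$ is $r_0$. For every $1\le p\le\infty$ and every $0\ne f\in C_c^\infty(\mathbb R^2)$,
$$\liminf_{h\to0}h^{-r_0}\operatorname{dist}_p(f,S^h)>0\quad\text{and}\quad\operatorname{dist}_p(f,S^h)=O(h^{r_0}).$$
(b) If $r_0\ge1$, there is a compactly supported real $B\in S$ with $T_Bp=p$ for all $p\in\pi_{r_0-1}$. No compactly supported $B\in S$ has $T_B$ degree-preserving on $\pi_{r_0}$.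

In particular the order is positive if and only if $2k\ge3\rho+2$. For $\rho=0$ formula (1) gives $k+1$ in every case ($N=2k-2$ is $0$, $2$, or $\ge4$). For $(k,\rho)=(5,1)$ we have $N=5$ and $k=3\rho+2$, so $r_0=6$. For $(2,1)$, $(3,1)$, $(4,1)$ we have $N=-1,1,3$ and $r_0=0,3,4$. For $(5,2)$ we have $N=2$ and $r_0=5$.

**Notation.** A point $x$, $\xi$, $\eta$, $\zeta$ or $\beta$ of the plane carries a third component, the sum of the first two: $x_3=x_1+x_2$, and so on. Put $e_3=e_1+e_2$ and let $\partial_i$ be the derivative along $e_i$, so $\partial_3=\partial_1+\partial_2$; the mesh lines are parallel to $e_1,e_2,e_3$. For a multi-index $\gamma=(\gamma_1,\gamma_2)$, $\eta^\gamma=\eta_1^{\gamma_1}\eta_2^{\gamma_2}$. We use $\hat s(\xi)=\int s(x)e^{-i\xi\cdot x}dx$ and $z_i=e^{-i\xi_i}$, so $z_3=z_1z_2$. $H_m$ is the space of binary forms of degree $m$, and $H_m=0$ for $m<0$.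

## 3. Degree preservation seen at the frequencies $2\pi\beta$

The first lemma turns the condition on $T_B$ into vanishing conditions on $\hat B$. The second improves degree preservation to reproduction and gives the approximation estimate.

**Lemma 1.** Let $B$ be continuous with compact support and $r\ge1$. Then $T_B$ is degree-preserving on $\pi_{r-1}$ if and only if $\hat B(0)\ne0$ and $\partial^\alpha\hat B(2\pi\beta)=0$ for all $\beta\in\mathbb Z^2\setminus0$, $|\alpha|<r$.

*Proof.* The function $G_\alpha(x)=\sum_j(x-j)^\alpha B(x-j)$ is continuous and $\mathbb Z^2$-periodic. Its Fourier coefficients are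
$$\int_{[0,1]^2}G_\alpha(x)e^{-2\pi i\beta\cdot x}dx=\int_{\mathbb R^2}x^\alpha B(x)e^{-2\pi i\beta\cdot x}dx=((i\partial)^\alpha\hat B)(2\pi\beta).$$
Suppose the vanishing conditions hold. Then $G_\alpha$ is the constant $\mu_\alpha=((i\partial)^\alpha\hat B)(0)$ for $|\alpha|<r$. For $p\in\pi_{r-1}$, Taylor's formula at $x$ gives $p(j)=\sum_\alpha\frac{(-1)^{|\alpha|}}{\alpha!}(x-j)^\alpha\partial^\alpha p(x)$, hence
$$T_Bp=\sum_{|\alpha|<r}\frac{(-1)^{|\alpha|}}{\alpha!}\mu_\alpha\,\partial^\alpha p=\hat B(0)\,p+(\text{terms of lower degree}).\tag{2}$$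
As $\hat B(0)\neq0$, $T_B$ is degree-preserving. Conversely, let $T_B$ be degree-preserving on $\pi_{r-1}$ and $|\alpha|<r$. By the binomial formula
$$G_\alpha(x)=\sum_{\alpha'\le\alpha}\binom{\alpha}{\alpha'}(-1)^{|\alpha'|}x^{\alpha-\alpha'}\,\bigl(T_B[(\cdot)^{\alpha'}]\bigr)(x)$$
is a polynomial. It is also periodic, so it is constant, and its Fourier coefficients at $\beta\ne0$ vanish. Finally $T_B1=G_0=\hat B(0)$ has degree $0$, so $\hat B(0)\ne0$. $\square$

**Lemma 2.** Let $r\ge1$ and let $B\in S$ be compactly supported with $T_B$ degree-preserving on $\pi_{r-1}$. Then (a) there is a compactly supported real $B'\in S$ with $T_{B'}p=p$ for $p\in\pi_{r-1}$; (b) $\operatorname{dist}_p(f,S^h)=O(h^r)$ for all $f\in C_c^r$, $1\le p\le\infty$.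

*Proof.* (a) $T_B$ commutes with integer shifts: $\sum_jp(j-l)B(\cdot-j)=(T_Bp)(\cdot-l)$. On $\pi_{r-1}$ the shift $p\mapsto p(\cdot+e_i)$ is $\exp(\partial_i)$, which is unipotent, so $\partial_i$ is given by the terminating logarithm series, a polynomial in this shift. Hence $T_B$ commutes with $\partial_1,\partial_2$ and with all translations of $\pi_{r-1}$. Every linear functional on $\pi_{r-1}$ is a combination of the functionals $p\mapsto(\partial^\alpha p)(0)$, so $(T_Bp)(0)=(a(\partial)p)(0)$ with a polynomial $a$. Translating, $T_B=a(\partial)$ on $\pi_{r-1}$. Since $T_B1=a(0)\ne0$, $a(\partial)$ is $a(0)$ times the identity plus a nilpotent operator that is a polynomial in $\partial_1,\partial_2$. So it is invertible, and its inverse is a polynomial in $\partial_1,\partial_2$, hence a finite combination $p\mapsto\sum_lc_l\,p(\cdot+l)$ of integer shifts. Put $B'=\sum_lc_lB(\cdot+l)\in S$. Then $T_{B'}p=\sum_lc_l(T_Bp)(\cdot+l)=p$. For real $p$ we may take real parts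 in this identity, so $\operatorname{Re}B'$ also reproduces real $p$, and by linearity all $p\in\pi_{r-1}$. Replace $B'$ by $\operatorname{Re}B'$.

(b) Let $f_h=\sum_jf(jh)B'(\cdot/h-j)\in S^h$. Fix $x$ and let $p$ be the Taylor polynomial of $f$ at $x$ of degree $r-1$. Reproduction, applied to $p(h\,\cdot)$ at the point $x/h$, gives $f(x)=p(x)=\sum_jp(jh)B'(x/h-j)$. Only boundedly many $j$ contribute, all with $|jh-x|\le Ch$, and for these $|f(jh)-p(jh)|\le C_fh^r$. So $|f-f_h|\le C'_fh^r$, and for $h\le1$ both functions are supported in one bounded set. $\square$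

## 4. Every spline is a polynomial with periodic coefficients, divided by $(\xi_1\xi_2\xi_3)^\kappa$

We need the Fourier transforms of the elements of $S$: first a source of local elements, then the transform of a bounded spline, then a way to recognize transforms of compactly supported ones.

For $i=1,2,3$ let $\langle H_i,\varphi\rangle=\int_0^\infty\varphi(te_i)\,dt$. Then $\langle\partial_iH_i,\varphi\rangle=-\int_0^\infty\frac{d}{dt}\varphi(te_i)dt=\varphi(0)$, so $\partial_iH_i=\delta$. Distributions supported in translates of the closed first quadrant form a commutative, associative algebra under convolution. In it let $E_a$, $a\ge1$, be the $a$-fold convolution power of $H_1*H_2*H_3$.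

**Lemma 3.** (a) $(\partial_1\partial_2\partial_3)^aE_a=\delta$. (b) $E_a\in C^{2a-2}(\mathbb R^2)$ is piecewise polynomial on the fan of the rays $\mathbb R_+e_1,\mathbb R_+e_2,\mathbb R_+e_3$ and homogeneous of degree $3a-2$. (c) If $\rho<d\le k$ and $|\gamma|=2d-3\rho-2\ge0$, then $\partial^\gamma E_{d-\rho}$ is homogeneous of degree $d$ and all its integer translates lie in $S$.

*Proof.* (a) is immediate from $\partial_iH_i=\delta$. (b) The $a$-fold power of $H_i$ is $\varphi\mapsto\int_0^\infty\frac{t^{a-1}}{(a-1)!}\varphi(te_i)dt$. Writing $x=(x_1-t)e_1+(x_2-t)e_2+te_3$,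
$$E_a(x)=\tfrac1{(a-1)!^3}\int_0^{\min(x_1,x_2)}t^{a-1}(x_1-t)^{a-1}(x_2-t)^{a-1}dt\quad(x_1,x_2>0),$$
and $E_a=0$ elsewhere. This is homogeneous of degree $3(a-1)+1=3a-2$. For $0<x_2<x_1$ substitute $t=x_2\tau$: the integral is $x_2^{2a-1}\int_0^1\tau^{a-1}(1-\tau)^{a-1}(x_1-x_2\tau)^{a-1}d\tau$, a polynomial divisible by $x_2^{2a-1}$. This is the jump across $\mathbb R_+e_1$. Symmetrically the jump across $\mathbb R_+e_2$ is divisible by $x_1^{2a-1}$. The jump across $\mathbb R_+e_3$ is, up to sign and a constant, $\int_{x_2}^{x_1}t^{a-1}(x_1-t)^{a-1}(x_2-t)^{a-1}dt$. With $t=x_2+(x_1-x_2)\tau$ the last two factors are $(x_1-x_2)^{a-1}(1-\tau)^{a-1}$ and $(-1)^{a-1}(x_1-x_2)^{a-1}\tau^{a-1}$, and $dt=(x_1-x_2)d\tau$, so it is divisible by $(x_1-x_2)^{2a-1}$. Thus $E_a\in C^{2a-2}(\mathbb R^2\setminus0)$. Its derivatives of order $\le2a-2$ are homogeneous of degree $\ge a>0$, so they extend continuously by $0$ to the origin. If a continuous $G$ is $C^1$ off $0$ with $G(0)=0$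 and $\partial_iG(x)\to0$ as $x\to0$, the mean value theorem shows that $\partial_iG(0)$ exists and is $0$. Applied successively, this gives $E_a\in C^{2a-2}(\mathbb R^2)$.

(c) Let $a=d-\rho$. Then $|\gamma|=2a-\rho-2$, so $\partial^\gamma E_a\in C^{\rho}$, and its degree is $3a-2-(2a-\rho-2)=d\le k$. The rays of the fan, translated by integers, lie on mesh lines. $\square$

**Lemma 4.** Let $s\in S$ be bounded. There are $2\pi\mathbb Z^2$-periodic tempered distributions $c_{d,\gamma}$ such that on $\Omega=\{\xi\in\mathbb R^2:\xi_1\xi_2\xi_3\ne0\}$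
$$\hat s(\xi)=\sum_{d,\gamma}c_{d,\gamma}(\xi)\,v_{d,\gamma}(\xi),\qquad v_{d,\gamma}(\xi)=\frac{\xi^\gamma}{(\xi_1\xi_2\xi_3)^{d-\rho}}\quad(d\le k,\ |\gamma|=2d-3\rho-2).\tag{3}$$

**Step 1: differentiate until only vertices remain.** Fix $K>k$ and let $T=(\partial_1\partial_2\partial_3)^Ks$. Put $n_1=x_2$, $n_2=x_1$, $n_3=x_1-x_2$, so $\partial_in_i=0$. Near an interior point of an edge parallel to $e_i$ (coordinates centered on the edge line), the $C^\rho$ condition says $s=p+(n_i)_+^{\rho+1}g$ with $p$ and $n_i^{\rho+1}g$ polynomials of degree $\le k$. Since $K>k$, $\partial_i^K$ kills both terms. So $T$ is supported on $\mathbb Z^2$.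

**Step 2: the contribution of one vertex.** Near $j\in\mathbb Z^2$ write $s=\sum_{d\le k}s_d(\cdot-j)$, where $s_d$ collects the homogeneous parts of degree $d$ of the six polynomial pieces; $s_d$ is piecewise polynomial on the fan of the three lines through $0$. Taking homogeneous parts of the jumps of $s$, the jumps of $s_d$ across $\pm\mathbb R_+e_i$ have the form $n_i^{\rho+1}g$ with $g$ homogeneous of degree $d-\rho-1$, and they are zero if $d\le\rho$. As in Step 1, $(\partial_1\partial_2\partial_3)^Ks_d$ is supported at $0$. It is homogeneous of degree $d-3K$, and $\partial^\alpha\delta$ is homogeneous of degree $-2-|\alpha|$, so it equals $P_d(\partial)\delta$ with $P_d$ homogeneous of degree $3K-d-2$.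

If $d\le\rho$, then $s_d$ is a polynomial and $P_d=0$. Let $d>\rho$ and consider $\partial_1^{d-\rho}\partial_2^K\partial_3^Ks_d$. Near the open rays $\pm\mathbb R_+e_1$, $\partial_1^{d-\rho}$ kills the jump part $(n_1)_+^{\rho+1}g$ because $\deg g=d-\rho-1$, and $\partial_2^K$ kills the polynomial part. Near the rays $\pm\mathbb R_+e_2$, resp. $\pm\mathbb R_+e_3$, the factor $\partial_2^K$, resp. $\partial_3^K$, kills everything. So this distribution is $P^{(1)}(\partial)\delta$ for some $P^{(1)}$, and $P_d=\eta_1^{K-d+\rho}P^{(1)}$. In the same way $\eta_2^{K-d+\rho}$ and $\eta_3^{K-d+\rho}$ divide $P_d$. The three linear forms are pairwise coprime, so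
$$P_d=(\eta_1\eta_2\eta_3)^{K-d+\rho}\,Q_{j,d},\qquad Q_{j,d}\in H_{2d-3\rho-2}.$$

**Step 3: sum and transform.** The coefficients $Q_{j,d,\gamma}$ of $Q_{j,d}$ are linear functionals of the restriction of $s$ to the star of $j$. These functionals are the same for all $j$ up to translation, and the restrictions lie in a finite-dimensional space. As $s$ is bounded, $Q_{j,d,\gamma}$ is bounded in $j$. So $T=\sum_{j,d}(\partial_1\partial_2\partial_3)^{K-d+\rho}Q_{j,d}(\partial)\delta_j$ converges as a tempered distribution. Take Fourier transforms and divide by $(i^3\xi_1\xi_2\xi_3)^K$ on $\Omega$. This is (3) with $c_{d,\gamma}=i^{|\gamma|-3(d-\rho)}\sum_jQ_{j,d,\gamma}e^{-ij\cdot\xi}$. $\square$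

Multiply numerator and denominator of $v_{d,\gamma}$ by $(\xi_1\xi_2\xi_3)^{k-d}$: everything has the common denominator $(\xi_1\xi_2\xi_3)^\kappa$. The numerators are the central object.

**Definition (the space $\mathcal Q$).** $\mathcal Q$ is the space of polynomials
$$Q(\eta)=\sum_{d\le k}(\eta_1\eta_2\eta_3)^{k-d}Q_d(\eta),\qquad Q_d=\sum_{\gamma}C_{d,\gamma}\eta^\gamma\in H_{2d-3\rho-2}.\tag{4}$$

A nonzero $Q_d$ forces $2d\ge3\rho+2$, hence $d>\rho$. The $d$-th term has degree $3(k-d)+2d-3\rho-2=3\kappa-d-2$; these degrees are distinct, so $Q$ determines the $Q_d$. The $C_{d,\gamma}$ are coordinates on $\mathcal Q$. Put $n=\dim\mathcal Q$; $n=0$ if and only if $N<0$. Examples: for $(k,\rho)=(1,0)$, $\mathcal Q$ consists of the constants. For $(3,1)$ we have $N=1$ and $\mathcal Q=H_1$. For $(2,0)$ we have $N=2$, and $\mathcal Q$ consists of the $Q_2(\eta)+C\,\eta_1\eta_2\eta_3$ with $Q_2\in H_2$.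

Let $R=\mathbb C[z_1^{\pm1},z_2^{\pm1}]$. For $q=(q_{d,\gamma})\in R^n$ put
$$Q_q(z;\eta)=\sum q_{d,\gamma}(z)(\eta_1\eta_2\eta_3)^{k-d}\eta^\gamma,\qquad v_q(\xi)=\frac{Q_q(e^{-i\xi};\xi)}{(\xi_1\xi_2\xi_3)^\kappa}.\tag{5}$$

**Lemma 5.** If $v_q$ extends to an entire function on $\mathbb C^2$, there is a compactly supported $B\in S$ with $\hat B=v_q$.

**Step 1: $v_q$ is the transform of a compactly supported distribution.** On $\mathbb C^2$ we have $|Q_q(e^{-i\xi};\xi)|\le C(1+|\xi|)^me^{c|\mathrm{Im}\,\xi|}$. Such bounds survive division by a linear form. Let $G=LH$ with $L\ne0$ a linear form, $G,H$ entire, and fix $|v|=1$ with $L(v)\ne0$. If $|L(\xi)|\ge|L(v)|/2$, then $|H(\xi)|\le2|G(\xi)|/|L(v)|$. Otherwise $|L(\xi+\omega v)|=|L(\xi)+\omega L(v)|\ge|L(v)|/2$ for $|\omega|=1$, and the maximum principle on the disc $\{\xi+\omega v:|\omega|\le1\}$ gives $|H(\xi)|\le2\max_{|\omega|=1}|G(\xi+\omega v)|/|L(v)|$. So $H$ has a bound of the same type. Divide $Q_q(e^{-i\xi};\xi)$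 successively by the $3\kappa$ linear factors; all intermediate quotients are $v_q$ times powers of the $\xi_i$, hence entire. So $v_q$ has such a bound, and by the Paley–Wiener–Schwartz theorem $v_q=\hat b$ with $b$ a compactly supported distribution.

**Step 2: $b$ is a spline.** Let $q_{d,\gamma}(z)=\sum_jq_{d,\gamma,j}z^j$ and
$$s=\sum_{d,\gamma,j}i^{3(d-\rho)-|\gamma|}q_{d,\gamma,j}\,(\partial^\gamma E_{d-\rho})(\cdot-j),$$
a finite sum, in $S$ by Lemma 3. By Lemma 3(a), $(\partial_1\partial_2\partial_3)^\kappa\partial^\gamma E_{d-\rho}=(\partial_1\partial_2\partial_3)^{k-d}\partial^\gamma\delta$, with transform $i^{3(k-d)+|\gamma|}(\xi_1\xi_2\xi_3)^{k-d}\xi^\gamma$. So $(\partial_1\partial_2\partial_3)^\kappa s$ has transform $i^{3\kappa}Q_q(e^{-i\xi};\xi)$, the same as $(\partial_1\partial_2\partial_3)^\kappa b$. Thus $w=b-s$ is supported in a translate of the closed first quadrant and $(\partial_1\partial_2\partial_3)^\kappa w=0$. In the convolution algebra, $w=\delta*w=E_\kappa*(\partial_1\partial_2\partial_3)^\kappa w=0$.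 So $B:=s=b$. $\square$

**A single box spline, and where it stops.** The first candidates for $B$ are the box splines $M$ with
$$\hat M(\xi)=\prod_{i=1}^3\Bigl(\frac{1-z_i}{i\,\xi_i}\Bigr)^{a_i},\qquad a_i\ge0,\quad a_1+a_2+a_3\le k+2,\quad\text{all pair sums }a_i+a_j\ge\rho+2\ (i\ne j).$$
With $|a|=a_1+a_2+a_3$ and $d=|a|-2\le k$, the numerator over the denominator $(\xi_1\xi_2\xi_3)^\kappa$ is a Laurent polynomial in $z$ times $\prod_i\eta_i^{\kappa-a_i}$. Each exponent satisfies $\kappa-a_i\ge k-d$, because this says $|a|-a_i\ge\rho+2$. So the numerator is a $d$-th term in (4). As $\hat M$ is entire, Lemma 5 gives $M\in S$. For $(k,\rho)=(3,1)$ and $a=(1,2,2)$ the numerator is a multiple of $\eta_1$.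

Here $\hat M(0)=1$. At $2\pi\beta$ with all $\beta_i\neq0$, $\hat M$ vanishes to order $|a|$; at $2\pi\beta\ne0$ with $\beta_i=0$ (then the other two components are nonzero) it vanishes to order exactly $|a|-a_i$. By Lemma 1 the largest $r$ with $T_M$ degree-preserving on $\pi_{r-1}$ is the smallest pair sum. The three pair sums add up to $2|a|\le2(k+2)$, so $r\le2(k+2)/3$. For $(k,\rho)=(3,1)$ this gives $r=3=r_0$. For $(k,\rho)=(5,2)$ it gives $r\le4$, while $r_0=5$. Finite combinations of translates of the same $M$ do not help: they multiply $\hat M$ by a periodic function, which must be nonzero at $0$ and hence at every $2\pi\beta$. So different terms in (4) have to be mixed, with coefficients tuned to one another, and we need to see what the tuning conditions are.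

## 5. The leading terms of a good spline: $r$-solutions

Suppose $\hat B=v_q$ and we want Lemma 1 to apply with some $r$. Near $2\pi\beta$, periodicity gives
$$\hat B(2\pi\beta+\xi)=Q_q(e^{-i\xi};2\pi\beta+\xi)\Big/\prod_i(2\pi\beta_i+\xi_i)^\kappa .$$
There are three kinds of frequencies. At those with $\beta_1\beta_2\beta_3\ne0$ the denominator is harmless, and it is enough that all coefficients $q_{d,\gamma}(e^{-i\xi})$ vanish to order $r$ at $\xi=0$. At those on a line $\beta_i=0$, the denominator contains $\xi_i^\kappa$, and $Q_q$ is evaluated on the line $\eta_i=\xi_i$. At $\beta=0$ we need $Q_q(e^{-i\xi};\xi)\approx c\,(\xi_1\xi_2\xi_3)^\kappa$, which has degree $3\kappa$. The $d$-th term has $\eta$-degree $3\kappa-d-2$; so the relevant part of $q_{d,\gamma}(e^{-i\xi})$ is the part of degree $d+2$ in $\xi$. Keep only these parts. Vanishing to order $r$ then means "degree $\ge r$ or zero", and all conditions become algebraic.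

To describe $Q$ on the lines, put $\ell_1(\tau,y)=(\tau,y)$, $\ell_2(\tau,y)=(y,\tau)$, $\ell_3(\tau,y)=(y,\tau-y)$. Then $\ell_i(\tau,\cdot)$ parametrizes the line $\eta_i=\tau$. On it the product $\eta_1\eta_2\eta_3$ is $\tau$ times a polynomial of degree $2$ in $y$, so the $d$-th term has $y$-degree at most $2(k-d)+2d-3\rho-2=N$ and
$$Q(\ell_i(\tau,y))=\sum_{l=0}^NA^i_l(Q;\tau)\,y^l,\tag{6}$$
with $A^i_l(Q;\tau)$ polynomial in $\tau$ and linear in $Q$. Let $\mathbb K=\mathbb C(\xi_1,\xi_2)$.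

**Definition ($r$-solution over $\mathbb K$).** An element $Q\in\mathcal Q\otimes\mathbb K$ with

* (E1) $Q_d=0$ for $d<r-2$;
* (E2) $A^i_l(Q;\xi_i)=0$ for $l>2\kappa-r$, $i=1,2,3$;
* (E3) $Q(\xi)\ne0$.

**Definition (polynomial $r$-solution).** An element $Q=Q(\xi;\eta)\in\mathcal Q\otimes\mathbb C[\xi]$, jointly homogeneous of degree $3\kappa$ in $(\xi,\eta)$, with (E1), (E2) and

* (E3′) $Q(\xi;\xi)=c\,(\xi_1\xi_2\xi_3)^\kappa$ with $c\in\mathbb C\setminus\{0\}$;
* (E4) $A^i_l(Q;\xi_i)\in\xi_i^\kappa\,\mathbb C[\xi]$ for all $i,l$.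

**Example $(k,\rho)=(3,1)$.** Here $\kappa=2$, $N=1$, $Q=C_1\eta_1+C_2\eta_2$ (only $d=3$). For $r=4$, (E1) is void and (E2) says $A^i_1=0$. On $\eta_1=\tau$, $Q=C_1\tau+C_2y$, so $C_2=0$; on $\eta_2=\tau$, $Q=C_1y+C_2\tau$, so $C_1=0$. There is no $4$-solution. For $r=3$, (E1) and (E2) are void and $Q=\xi_1\xi_2^2\xi_3^2\,\eta_1$ is a polynomial $3$-solution: on $\eta_1=\xi_1$ it is $\xi_1^2\xi_2^2\xi_3^2$, on the other two lines it is $\xi_1\xi_2^2\xi_3^2\,y$.

The two notions differ. In this example $Q=\eta_1-2\eta_2$ is also a $3$-solution over $\mathbb K$. But to satisfy (E3′) it must be multiplied by $c(\xi_1\xi_2\xi_3)^2/(\xi_1-2\xi_2)$, and the coefficients are then not polynomials. One could hope to extract a good $B$ directly from good approximants $s_h$, but the limiting process in Section 11 yields only information over a field of rational functions. What gets past this is to work from both ends: exclude $(r_0+1)$-solutions over $\mathbb K$, where mere linear algebra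 is needed, and construct polynomial $r_0$-solutions explicitly. We shall prove:

**Proposition 1.** There is no $(r_0+1)$-solution over $\mathbb K$.

**Proposition 2.** If $N\ge0$, there is a polynomial $r_0$-solution.

**Proposition 3.** A polynomial $r$-solution, $r\ge1$, yields a compactly supported $B\in S$ with $T_B$ degree-preserving on $\pi_{r-1}$, and a compactly supported real $B'\in S$ with $T_{B'}=\mathrm{id}$ on $\pi_{r-1}$.

**Proposition 4.** If $r\ge0$ and there is no $(r+1)$-solution over $\mathbb K$, then $\liminf_{h\to0}h^{-r}\operatorname{dist}_p(f,S^h)>0$ for all $0\ne f\in C_c^\infty(\mathbb R^2)$, $1\le p\le\infty$.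

**Proof of Theorem 1 from Propositions 1–4.** Let the approximation order be $m+1\ge1$. By Propositions 1 and 4 (with $r=r_0$), $\operatorname{dist}_\infty(f,S^h)$ is not $O(h^{r_0+1})$ for any $0\ne f\in C_c^\infty$, so $m+1\le r_0$. Hence $r_0\ge1$, so $N\ge0$. Propositions 2 and 3 give a real compactly supported $B\in S$ with $T_B=\mathrm{id}$ on $\pi_{r_0-1}\supseteq\pi_m$; in particular $T_B$ is degree-preserving on $\pi_m$. $\square$

**Proof of Theorem 2 from Propositions 1–4.** (a) The lower bound is Propositions 1 and 4 with $r=r_0$. The upper bound for $r_0\ge1$ is Propositions 2 and 3 with Lemma 2(b); for $r_0=0$ it is trivial, as $0\in S$. Together they say that the order is $r_0$. (b) The function $B$ comes from Propositions 2 and 3. If some compactly supported $B\in S$ had $T_B$ degree-preserving on $\pi_{r_0}$, Lemma 2(b) would give $\operatorname{dist}_\infty(f,S^h)=O(h^{r_0+1})$, contradicting (a). Finally, $r_0\ge1$ if and only if $N\ge0$: in the fourth case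 of (1), $\rho=0$ would force $k=1$ and $N=0$, so $\rho\ge1$ and $\kappa=(N+\rho+2)/2\ge3$, whence $\min(k,2\kappa-2)\ge1$. This is the criterion $2k\ge3\rho+2$. $\square$

## 6. Three binary forms instead of three lines

Conditions (E2) and (E4) concern $Q$ on three different lines, where $\eta_1\eta_2\eta_3$ is not homogeneous in $y$. The purpose of this section is to replace $Q$ by three binary forms of the same degree $N$ and to say exactly when three given forms come from one $Q$.

Encode $Q\in\mathcal Q$ by $F(x,u)=\sum_jQ_{k-j}(x)\,u^j$. As $\deg Q_{k-j}=N-2j$, $F$ is weighted homogeneous of degree $N$ with weights $1,1,2$ for $x_1,x_2,u$, and $Q(\eta)=F(\eta,\eta_1\eta_2\eta_3)$. Conversely every weighted homogeneous $F$ of degree $N$ gives an element of $\mathcal Q$. Put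
$$g_1=\xi_1x_2x_3,\quad g_2=\xi_2x_1x_3,\quad g_3=\xi_3x_1x_2,\quad l=\xi_1x_2-\xi_2x_1,\quad F_i(x)=F(x,g_i(x)).$$
Each $F_i$ is a form of degree $N$ in $x$. On the line $x_i=\xi_i$ we have $g_i=x_1x_2x_3$, so there $Q(x)=F_i(x)$. Write $F_i=\sum_la_l\,x_i^{N-l}y^l$ with $y=x_2$ for $i=1$ and $y=x_1$ for $i=2,3$. Then $A^i_l(Q;\xi_i)=a_l\,\xi_i^{N-l}$. Also $F_i(\xi)=Q(\xi)$ for each $i$, since $g_i(\xi)=\xi_1\xi_2\xi_3$. For given $r$ put
$$e=r-\rho-2,\qquad J=k+2-r=\kappa-e,\qquad\text{so}\quad 2\kappa-r=N-e .\tag{7}$$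
Then:

* (E1) holds if and only if $\deg_uF\le J$, since $d=k-j<r-2$ means $j>J$;
* (E2) holds if and only if $x_i^e\mid F_i$ for all $i$ (for $e\ge0$), since it says $a_l=0$ for $l>N-e$;
* (E4) holds if and only if $F_i|_{x_i=\xi_i}$ is divisible by $\xi_i^\kappa$ for all $i$.

From $x_3=x_1+x_2$ and $\xi_3=\xi_1+\xi_2$ one computes
$$g_1-g_2=x_3l,\qquad g_1-g_3=x_2l,\qquad g_2-g_3=-x_1l.\tag{8}$$

**Lemma 6.** (a) For $F\in\mathbb K[x][u]$, $D(F):=x_1F_1+x_2F_2-x_3F_3$ is divisible by $x_1x_2x_3l^2$ in $\mathbb K[x]$; if $\deg_uF\le1$, then $D(F)=0$.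
(b) Let $F_1,F_2,F_3\in\mathbb C[\xi][x]$ be forms of degree $N$ in $x$, jointly homogeneous of degree $3\kappa$, with $x_3l\mid F_1-F_2$ and $x_1F_1+x_2F_2-x_3F_3=x_1x_2x_3l^2W$ for some $W\in\mathbb C[\xi,x]$. Then
$$F=F_1+(u-g_1)\frac{F_1-F_2}{x_3l}+(u-g_1)(u-g_2)W$$
is weighted homogeneous of degree $N$, satisfies $F(x,g_i)=F_i$ for $i=1,2,3$, and is jointly homogeneous of degree $3\kappa$ if $u$ has degree $3$. Moreover $\deg_uF\le2$, and $\deg_uF\le1$ if $W=0$.

*Proof.* (a) $D$ is $\mathbb K[x]$-linear. $D(1)=x_1+x_2-x_3=0$. $D(u)=x_1x_2x_3(\xi_1+\xi_2-\xi_3)=0$. Finally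
$$D(u^2)=x_1x_2x_3\bigl(\xi_1^2x_2x_3+\xi_2^2x_1x_3-\xi_3^2x_1x_2\bigr)=x_1x_2x_3\bigl(\xi_1^2x_2^2+\xi_2^2x_1^2-2\xi_1\xi_2x_1x_2\bigr)=x_1x_2x_3l^2.$$
For higher $u$-degree divide $F$ by $\prod_i(u-g_i)$, which is monic in $u$: the remainder has $u$-degree $\le2$ and the same $F_i$.

(b) Clearly $F(x,g_1)=F_1$. By (8), $F(x,g_2)=F_1-x_3l\,\frac{F_1-F_2}{x_3l}=F_2$ and
$$F(x,g_3)=F_1-\frac{x_2(F_1-F_2)}{x_3}+(-x_2l)(x_1l)W=\frac{x_1F_1+x_2F_2}{x_3}-x_1x_2l^2W=F_3 .$$
For the degrees: $g_i$ has $x$-degree $2$ and joint degree $3$; $\frac{F_1-F_2}{x_3l}$ has $x$-degree $N-2$ and joint degree $3\kappa-3$; $W$ has $x$-degree $N-4$ and joint degree $3\kappa-6$ (a factor that would have negative degree is zero). $\square$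

**Lemma 7.** (a) In $\mathbb C[\xi,x]$ the elements $x_1,x_2,x_3,l$ are pairwise non-associate primes. (b) If $G\in\mathbb C[\xi][x]$ is a form in $x$ all of whose $x$-derivatives of order $<\nu$ vanish at $x=\xi$, then $l^\nu\mid G$ in $\mathbb C[\xi,x]$. (c) If $x_j\mid G$ over $\mathbb C(\xi)$, then $x_j\mid G$ over $\mathbb C[\xi]$.

*Proof.* (a) $l$ has degree $1$ in $x_2$ with coprime coefficients $\xi_1$ and $-\xi_2x_1$, so it is irreducible; the rest is clear. (b) Over $\mathbb C(\xi)$ the linear forms $l,x_1$ are independent, so $G=\sum_ja_j\,l^jx_1^{n-j}$ with $n=\deg_xG$. Since $\partial l/\partial x_2=\xi_1$, the $j$-th $x_2$-derivative of $G$ at $x=\xi$ is $j!\,a_j\,\xi_1^j\xi_1^{n-j}$. So $a_j=0$ for $j<\nu$ and $l^\nu\mid G$ over $\mathbb C(\xi)$. The coefficients $\xi_1,-\xi_2$ of $l$ are coprime, so $l^\nu$ is primitive over $\mathbb C[\xi]$, and by Gauss's lemma the quotient lies in $\mathbb C[\xi][x]$. (c) is the same use of Gauss's lemma. $\square$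

## 7. Multiplication by $(x_1+x_2)^\kappa$ modulo $x_1^\kappa,x_2^\kappa$

When $\deg_uF\le1$, Lemma 6(a) turns into a relation between $x_1^{e+1},x_2^{e+1},x_3^{e+1}$ with small coefficients. Such relations are governed by one lemma. We recall two facts about a finite-dimensional $\mathfrak{sl}_2$-module in characteristic $0$ with raising operator $\mathsf e$: for $w\ge0$, $\mathsf e^w$ maps the space of weight $-w$ bijectively to that of weight $w$; and $\mathsf e$ maps the space of weight $\lambda\ge0$ onto that of weight $\lambda+2$.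

**Lemma 8.** Let $\mathbb F$ be a field of characteristic $0$, $\kappa\ge1$, and $A=\mathbb F[x_1,x_2]/(x_1^\kappa,x_2^\kappa)=\bigoplus A_M$. Multiplication by $x_3^\kappa$ on $A_M$ is injective if $0\le M\le(\kappa-2)/2$, and has a one-dimensional kernel if $M=(\kappa-1)/2$.

*Proof.* On $\mathbb F[x]/(x^\kappa)$ put $\mathsf e(x^a)=x^{a+1}$, $\mathsf h(x^a)=(2a-\kappa+1)x^a$, $\mathsf f(x^a)=a(\kappa-a)x^{a-1}$. Then $[\mathsf h,\mathsf e]=2\mathsf e$, $[\mathsf h,\mathsf f]=-2\mathsf f$, and $[\mathsf e,\mathsf f]=\mathsf h$ because $a(\kappa-a)-(a+1)(\kappa-a-1)=2a-\kappa+1$. So this is an $\mathfrak{sl}_2$-module, $A$ is its tensor square, and $x_3=x_1\otimes1+1\otimes x_2$ acts as the raising operator. Degree $D$ has weight $2D-2\kappa+2$. By the first fact, $x_3^{2\kappa-2-2M}:A_M\to A_{2\kappa-2-M}$ is bijective for $M\le\kappa-1$.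

If $M\le(\kappa-2)/2$, then $\kappa\le2\kappa-2-2M$, so $x_3^\kappa$ is injective on $A_M$. If $M=(\kappa-1)/2$, then $2\kappa-2-2M=\kappa-1$, so $x_3^{\kappa-1}:A_M\to A_{M+\kappa-1}$ is bijective, with $\dim A_M=M+1$. The next factor $x_3:A_{M+\kappa-1}\to A_{M+\kappa}$ starts at weight $2M\ge0$, so it is surjective, onto a space of dimension $2\kappa-1-(M+\kappa)=\kappa-1-M=M$. So the kernel of $x_3^\kappa$ on $A_M$ has dimension $1$. $\square$

**Example.** For $\kappa=2$, $M=0$: $x_3^2=2x_1x_2\ne0$. For $\kappa=3$, $M=1$: $x_3^3=3x_1^2x_2+3x_1x_2^2$, so $x_1x_3^3=x_2x_3^3=3x_1^2x_2^2$ and the kernel is spanned by $x_1-x_2$. The relation in $\mathbb F[x_1,x_2]$ is $x_3^3(x_1-x_2)=x_1^3(x_1+2x_2)-x_2^3(2x_1+x_2)$.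

## 8. No $(r_0+1)$-solution over $\mathbb K$

**Proof of Proposition 1.** For $N<0$, $\mathcal Q=0$ and (E3) fails. Let $N\ge0$ and $r=r_0+1$, so $e=r_0-\rho-1$. By (1) and (7):

* $N\in\{0,1\}$: $e=1$; and $N=2$: $e=2$;
* $N\ge3$, $k<3\rho+2$: $e=\min(k,2\kappa-2)-\rho-1=\min(\kappa,N)-1$;
* $N\ge3$, $k\ge3\rho+2$: $e=\kappa$, $J=0$.

In the middle case, as noted at the end of Section 5, $\rho\ge1$ and $\kappa\ge3$, so $e\ge2$. Thus $e\ge1$ always.

**Step 1: what an $(r_0+1)$-solution looks like.** Suppose one exists and scale it so that $F_i(\xi)=Q(\xi)=1$. By (E2) write $F_i=x_i^eh_i$ with $\deg h_i=M:=N-e$; since $F_i\ne0$, $M\ge0$. Then $h_i(\xi)=\xi_i^{-e}$, and Lemma 6(a) gives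
$$x_1^{e+1}h_1+x_2^{e+1}h_2-x_3^{e+1}h_3\equiv0\pmod{x_1x_2x_3l^2}.\tag{9}$$
Evaluate (9) at $x=(0,1)$, $(1,0)$, $(1,-1)$, where $x_1$, $x_2$, $x_3$ vanish respectively:
$$h_2(0,1)=h_3(0,1),\qquad h_1(1,0)=h_3(1,0),\qquad h_2(1,-1)=(-1)^eh_1(1,-1).\tag{10}$$

**Step 2: $N\le2$.** For $N=0$, $M=-1<0$, impossible. For $N=1,2$, $M=0$: the $h_i$ are constants, $h_2=h_3$ by (10), so $\xi_2^e=\xi_3^e$ in $\mathbb K$, which is false.

**Step 3: $N\ge3$, $k<3\rho+2$, $N\le\kappa$.** The aim is to solve for the linear forms $h_i$ and then violate the double zero along $l$. Here $e=N-1$ and $M=1$. With $\epsilon=(-1)^e$, (10) says that for suitable $a,b,c\in\mathbb K$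
$$h_3=bx_1+ax_2,\quad h_1=bx_1+(b-c)x_2,\quad h_2=(a+\epsilon c)x_1+ax_2 .$$
(Here $c=h_1(1,-1)$.) So $h_1(\xi)=\xi_3b-\xi_2c$, $h_2(\xi)=\xi_3a+\epsilon\xi_1c$, $h_3(\xi)=\xi_1b+\xi_2a$. Form $\xi_3h_3(\xi)-\xi_1h_1(\xi)-\xi_2h_2(\xi)$ and use $h_i(\xi)=\xi_i^{-e}$:
$$(1-\epsilon)\,\xi_1\xi_2\,c=\xi_3^{1-e}-\xi_1^{1-e}-\xi_2^{1-e}.\tag{11}$$
If $e$ is even, $\epsilon=1$ and the right side would vanish identically; at $\xi_1=\xi_2=1$ it is $2^{1-e}-2\ne0$. So $e$ is odd, hence $e\ge3$, $\epsilon=-1$, and $\xi_2c=(\xi_3^{1-e}-\xi_1^{1-e}-\xi_2^{1-e})/(2\xi_1)$.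

By (9), the $x_1$-derivative of $x_1^{e+1}h_1+x_2^{e+1}h_2-x_3^{e+1}h_3$ vanishes at $x=\xi$. The terms from differentiating $x_1^{e+1}$ and $x_3^{e+1}$ are $(e+1)\xi_1^eh_1(\xi)-(e+1)\xi_3^eh_3(\xi)=0$. What remains is
$$\xi_1^{e+1}b+\xi_2^{e+1}(a-c)-\xi_3^{e+1}b=0.$$
Multiply by $\xi_3$ and insert $\xi_3b=\xi_1^{-e}+\xi_2c$ and $\xi_3(a-c)=\xi_2^{-e}+\xi_1c-\xi_3c=\xi_2^{-e}-\xi_2c$:
$$\xi_3-\xi_3^{e+1}\xi_1^{-e}+\xi_2c\,\bigl(\xi_1^{e+1}-\xi_3^{e+1}-\xi_2^{e+1}\bigr)=0 .$$
All denominators are monomials in $\xi_1,\xi_2,\xi_3$, so we may put $\xi=(1,t)$ and let $t\to0^+$. The first two terms stay bounded. Further $\xi_2c\sim-\frac12t^{1-e}$, and the bracket $1-(1+t)^{e+1}-t^{e+1}$ is $\sim-(e+1)t$. So the product is $\sim\frac{e+1}2t^{2-e}\to\infty$, as $e\ge3$. Contradiction.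

**Step 4: $N\ge3$, $k<3\rho+2$, $N>\kappa$.** The aim is to show that $(h_1,h_2,h_3)$ is essentially constant in $\xi$. Here $e=\kappa-1$, $J=1$, $M=N-\kappa+1=\kappa-\rho-1$. The hypothesis $k<3\rho+2$ says $\kappa\le2\rho+1$, which is equivalent to $M\le(\kappa-1)/2$. By (E1), $\deg_uF\le1$, so Lemma 6(a) gives $x_1^\kappa h_1+x_2^\kappa h_2=x_3^\kappa h_3$. As $M<\kappa$, $A_M$ is the space of all forms of degree $M$, and $h_3$ lies in the kernel of $x_3^\kappa$ on $A_M$ (over $\mathbb K$). By Lemma 8 this kernel has dimension $\le1$; being the kernel of a rational matrix, it is spanned by forms with rational coefficients. Also $h_3$ determines $h_1,h_2$: if $h_3=0$, then $x_2^\kappa\mid h_1$, and $M<\kappa$ forces $h_1=0$, then $h_2=0$. As $h_3\ne0$, the kernel is spanned by a rational form $s_3$; there are rational forms $s_1,s_2$ with $x_1^\kappa s_1+x_2^\kappa s_2=x_3^\kappa s_3$, and $(h_1,h_2,h_3)=\theta\cdot(s_1,s_2,s_3)$ with $\theta\in\mathbb K$. From $F_1(\xi)=F_2(\xi)=F_3(\xi)=1$,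
$$\xi_1^{\kappa-1}s_1(\xi)=\xi_2^{\kappa-1}s_2(\xi)=\xi_3^{\kappa-1}s_3(\xi)\ne0 .$$
This form has degree $\kappa-1+M$ and is divisible by $(\xi_1\xi_2\xi_3)^{\kappa-1}$. So $M\ge2(\kappa-1)>(\kappa-1)/2$, a contradiction.

**Step 5: $N\ge3$, $k\ge3\rho+2$.** Here $J=0$, so $F$ does not depend on $u$ and $F=F_1=F_2=F_3$ is divisible by $(x_1x_2x_3)^\kappa$. But $\deg F=N=2\kappa-\rho-2<3\kappa$. So $F=0$, a contradiction. $\square$

## 9. Explicit polynomial $r_0$-solutions

**Proof of Proposition 2.** Let $N\ge0$ and $r=r_0$. We give $F$, or forms $F_1,F_2,F_3$ as in Lemma 6(b), with the properties listed in Section 6; note $Q(\xi;\xi)=F_i(\xi;\xi)$.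

**Case $N\in\{0,1\}$.** Here $e=0$, $J=\kappa$. Take $F=(\xi_1\xi_2\xi_3)^\kappa$ for $N=0$, and $F=\xi_1^{\kappa-1}\xi_2^\kappa\xi_3^\kappa x_1$ for $N=1$. Then $\deg_uF=0$, (E2) is void, $F(\xi)=(\xi_1\xi_2\xi_3)^\kappa$, and (E4) is visible: for $N=1$, setting $x_1=\xi_1$ supplies the missing factor $\xi_1$. The joint degree is $3\kappa$.

**Case $N=2$.** Here $e=1$, $\kappa=(\rho+4)/2\ge2$, $J=\kappa-1\ge1$. Take
$$F=(\xi_1\xi_2\xi_3)^{\kappa-1}\bigl(u-\xi_2x_1^2-\xi_1x_2^2-2\xi_3x_1x_2\bigr).$$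
Then $\deg_uF=1\le J$ and the joint degree is $3(\kappa-1)+3=3\kappa$. With $u=x_1x_2x_3$ the bracket is as follows.

* On $x_1=\xi_1$, $x_2=y$: $\xi_1[(\xi_1-2\xi_3)y-\xi_1\xi_2]$, the two terms $\pm\xi_1y^2$ having cancelled.
* On $x_2=\xi_2$, $x_1=y$: $\xi_2[(\xi_2-2\xi_3)y-\xi_1\xi_2]$, likewise.
* On $x_3=\xi_3$, $x_1=y$: $\xi_3y(\xi_3-y)-\xi_2y^2-\xi_1(\xi_3-y)^2-2\xi_3y(\xi_3-y)$. Its $y^2$-coefficient is $-\xi_3-\xi_2-\xi_1+2\xi_3=0$, and modulo $\xi_3$ it is $-(\xi_1+\xi_2)y^2\equiv0$.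

So in each case it has $y$-degree $\le1=N-e$, which is (E2), and is divisible by $\xi_i$, which with the prefactor gives (E4). At $x=\xi$ it equals $\xi_1\xi_2\xi_3-\xi_1\xi_2(\xi_1+\xi_2)-2\xi_1\xi_2\xi_3=-2\xi_1\xi_2\xi_3$, which gives (E3′).

**Case $N\ge3$, $k<3\rho+2$.** As before $\rho\ge1$, $\kappa\ge3$. Here $r_0=\min(k,2\kappa-2)$, so $e=\min(N,\kappa)-2\ge1$ and $J=\kappa-e\ge2$. The idea is to take the $F_i$ to be monomials in the $x_j$ that agree to high order at $x=\xi$.

First we choose exponents: integers $e'\ge0$ and $n_1,n_2,n_3\ge1$ with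
$$n_1+n_2+n_3+e'=N,\qquad e\le n_i+e'\le\kappa\quad(i=1,2,3).\tag{12}$$
If $N\le\kappa$, take $n_i=1$, $e'=N-3$; then $n_i+e'=N-2=e\le\kappa$. If $N>\kappa$, let $p=N-\kappa=\kappa-\rho-2\le\kappa-3$, $q=3+\lfloor p/2\rfloor\le\kappa$ and $e'=\kappa-q\ge0$. Since $2\lfloor p/2\rfloor\le p\le2q$, we have $3q-6\le p+q\le3q$, so we can choose $n_i\in\{q-2,q-1,q\}$ with $n_1+n_2+n_3=p+q$. Then $n_i\ge q-2\ge1$, $n_i+e'\in[\kappa-2,\kappa]$ with $e=\kappa-2$, and the total is $p+q+\kappa-q=N$.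

Put
$$F_i=(\xi_1\xi_2\xi_3)^\kappa\prod_{j=1}^3\Bigl(\frac{x_j}{\xi_j}\Bigr)^{n_j}\cdot\Bigl(\frac{x_i}{\xi_i}\Bigr)^{e'} .$$
By (12) these are polynomials, forms of degree $N$ in $x$, jointly homogeneous of degree $3\kappa$, with $x_i^e\mid F_i$. Clearly $F_i(\xi;\xi)=(\xi_1\xi_2\xi_3)^\kappa$. Setting $x_i=\xi_i$ leaves $\xi_i^\kappa\prod_{j\ne i}\xi_j^{\kappa-n_j}x_j^{n_j}$, which is (E4).

Now check the hypotheses of Lemma 6(b). $F_1-F_2$ is divisible by $x_3$ since $n_3\ge1$, and by $l$ since it vanishes at $x=\xi$ (Lemma 7), hence by $x_3l$. Next,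
$$x_1F_1+x_2F_2-x_3F_3=(\xi_1\xi_2\xi_3)^\kappa\prod_j\Bigl(\frac{x_j}{\xi_j}\Bigr)^{n_j}\cdot E,\qquad E=x_1\Bigl(\frac{x_1}{\xi_1}\Bigr)^{e'}+x_2\Bigl(\frac{x_2}{\xi_2}\Bigr)^{e'}-x_3\Bigl(\frac{x_3}{\xi_3}\Bigr)^{e'} .$$
At $x=\xi$, $E=\xi_1+\xi_2-\xi_3=0$, and both derivatives $\partial E/\partial x_1$, $\partial E/\partial x_2$ equal $(e'+1)(1-1)=0$. So $E$ vanishes to order $2$, and by Lemma 7 the left side is divisible in $\mathbb C[\xi,x]$ by $l^2$ and by $x_1,x_2,x_3$, hence by $x_1x_2x_3l^2$. Lemma 6(b) gives $F$ with $\deg_uF\le2\le J$, which is (E1).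

**Case $N\ge3$, $k\ge3\rho+2$.** Now $\kappa\ge2\rho+2$, $r=k+1$, $e=\kappa-1$, $J=1$, and $M:=N-e=\kappa-\rho-1\ge\lceil\kappa/2\rceil$. As $\deg_uF\le1$ is required, Lemma 6(a) forces $W=0$: writing $F_i=x_i^{\kappa-1}h_i$ we need a syzygy of $x_1^\kappa,x_2^\kappa,-x_3^\kappa$ of degree $M$ whose value at $x=\xi$ is prescribed. We first find the generators of the syzygies.

Let $P=\mathbb C[x_1,x_2]$ and let $\Sigma$ be the graded $P$-module of $(h_1,h_2,h_3)\in P^3$ with $x_1^\kappa h_1+x_2^\kappa h_2-x_3^\kappa h_3=0$, graded by the degree of the $h_i$. The sequence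
$$0\to\Sigma\to P^3\to P\to P/(x_1^\kappa,x_2^\kappa,x_3^\kappa)\to0$$
is exact. By Hilbert's syzygy theorem for two variables, $\Sigma$ is graded free; its rank is $3-1=2$. Let $s=(s_1,s_2,s_3)$ and $t=(t_1,t_2,t_3)$ be homogeneous generators of degrees $n_1\le n_2$. The last quotient is finite-dimensional, so for large $M'$, counting dimensions in degree $\kappa+M'$ of $P$,
$$\kappa+M'+1=3(M'+1)-(M'-n_1+1)-(M'-n_2+1),$$
that is, $n_1+n_2=\kappa$. A nonzero syzygy of degree $\le(\kappa-2)/2$ would have $h_3=0$ by Lemma 8, and then $h_1=h_2=0$ as in Step 4 of Section 8. So $n_1\ge(\kappa-1)/2$ and $n_2\le(\kappa+1)/2$, which for integers gives $n_2\le\lceil\kappa/2\rceil\le M$.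

Next, the prescribed value. The vector
$$\tau(\xi)=\bigl(\xi_1(\xi_2\xi_3)^\kappa,\ \xi_2(\xi_1\xi_3)^\kappa,\ \xi_3(\xi_1\xi_2)^\kappa\bigr)$$
lies in $\Sigma$, in the variables $\xi$, because $\xi_1^\kappa\tau_1+\xi_2^\kappa\tau_2-\xi_3^\kappa\tau_3=(\xi_1\xi_2\xi_3)^\kappa(\xi_1+\xi_2-\xi_3)=0$. It has degree $2\kappa+1$. So $\tau=\varphi(\xi)s(\xi)+\psi(\xi)t(\xi)$ with forms $\varphi,\psi$ of degrees $2\kappa+1-n_1$, $2\kappa+1-n_2$. Since $n_1\le n_2\le M\le2\kappa+1$, we can split each monomial of $\varphi$ and $\psi$ into a part in $x$ and a part in $\xi$. This gives bihomogeneous $\tilde\varphi(\xi;x)$, $\tilde\psi(\xi;x)$ of $x$-degrees $M-n_1$, $M-n_2$ and $\xi$-degree $2\kappa+1-M$ with $\tilde\varphi(\xi;\xi)=\varphi$, $\tilde\psi(\xi;\xi)=\psi$. Put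
$$h(\xi;x)=\tilde\varphi(\xi;x)\,s(x)+\tilde\psi(\xi;x)\,t(x),\qquad F_i=x_i^{\kappa-1}h_i .$$
The $F_i$ are forms of degree $\kappa-1+M=N$ in $x$, jointly homogeneous of degree $\kappa-1+2\kappa+1=3\kappa$, with $x_i^e\mid F_i$. Further $x_1F_1+x_2F_2=x_3F_3$, and $F_i(\xi;\xi)=\xi_i^{\kappa-1}\tau_i(\xi)=(\xi_1\xi_2\xi_3)^\kappa$. So $F_1-F_2$ vanishes at $x=\xi$ and $l\mid F_1-F_2$. Modulo $x_3$ we have $x_2\equiv-x_1$, so $x_1(F_1-F_2)\equiv0$ and $x_3\mid F_1-F_2$. Lemma 6(b) with $W=0$ gives $F$ with $\deg_uF\le1=J$.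

It remains to check (E4): $F_i|_{x_i=\xi_i}=\xi_i^{\kappa-1}h_i|_{x_i=\xi_i}$, so $h_i|_{x_i=\xi_i}$ must be divisible by $\xi_i$, that is, it must vanish when $\xi_i=0=x_i$. There, for $\xi\ne0$, both $\xi$ and $x$ lie on the line where the $i$-th component is $0$, so $x=\lambda\xi$ and $h_i(\xi;x)=\lambda^Mh_i(\xi;\xi)=\lambda^M\tau_i(\xi)=0$, since $\xi_i\mid\tau_i$. $\square$

## 10. From a polynomial $r$-solution to a compactly supported spline

A polynomial solution has coefficients in $\mathbb C[\xi]$, but Lemma 5 needs Laurent polynomials in $z_i=e^{-i\xi_i}$ and an entire $v_q$. The obvious attempt is to substitute for $\xi_1,\xi_2$ Laurent polynomials that approximate them near $0$, such as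
$$X_i=-i\sum_{m=1}^\kappa\frac{(1-z_i)^m}m\in R\qquad(i=1,2,3).$$
As a function of $\xi_i$, $X_i-\xi_i$ is entire with a zero of order $\ge\kappa+1$ at $\xi_i=0$, because $\xi_i=i\log z_i=-i\sum_{m\ge1}(1-z_i)^m/m$ near $0$. The attempt stops at the third direction. A factor $\xi_3^\kappa$ becomes $(X_1+X_2)^\kappa$, which need not be divisible by $(1-z_3)^\kappa$: for $\kappa=1$, $X_1+X_2=-i(2-z_1-z_2)$ is $\frac i2\neq0$ at $z=(2,\frac12)$, where $z_3=1$. The remedy is to treat the divisibility conditions as the kernel of a linear map of $R$-modules, and to approximate inside the kernel.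

**Lemma 9.** Let $G'$ be the kernel of the $R$-linear map
$$\Psi:R^n\to\bigoplus_{i=1}^3\bigl(R/(1-z_i)^\kappa\bigr)^{N+1},\qquad q\mapsto\bigl(A^i_l(Q_q;X_i)\bigr)_{i,l} .$$
If $q\in G'$, then $A^i_l(Q_q(e^{-i\xi};\cdot);\xi_i)/\xi_i^\kappa$ is entire for all $i,l$, and $v_q$ is entire.

*Proof.* $A^i_l(Q_q;\tau)$ is a polynomial in $\tau$ with entire coefficients, so $A^i_l(Q_q;\xi_i)-A^i_l(Q_q;X_i)$ is divisible by $\xi_i-X_i$, hence by $\xi_i^\kappa$. Also $A^i_l(Q_q;X_i)\in(1-z_i)^\kappa R$ is divisible by $\xi_i^\kappa$, since $1-e^{-i\xi_i}$ is divisible by $\xi_i$. This is the first assertion. By (6), $Q_q(e^{-i\xi};\xi)=\sum_lA^i_l(Q_q;\xi_i)y^l$ with $y$ the line parameter of $\xi$, so $Q_q(e^{-i\xi};\xi)/\xi_i^\kappa$ is entire for each $i$. At a point of $\mathbb C^2\setminus\{0\}$ at most one $\xi_i$ vanishes, so $v_q$ is holomorphic there, and by Hartogs' theorem it is entire. $\square$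

**Lemma 10.** Let $\mathfrak m=(\xi_1,\xi_2)$, and let $\hat q\in\mathbb C[[\xi_1,\xi_2]]^n$ satisfy $A^i_l(Q_{\hat q};\xi_i)\in\xi_i^\kappa\,\mathbb C[[\xi]]$ for all $i,l$, where $Q_{\hat q}$ denotes the element of $\mathcal Q\otimes\mathbb C[[\xi]]$ with coefficient vector $\hat q$. For every $\sigma\ge1$ there is $q\in G'$ with $q(e^{-i\xi})-\hat q\in\mathfrak m^\sigma\,\mathbb C[[\xi]]^n$.

*Proof.* $R$ is Noetherian. Its completion at $\mathfrak n=(1-z_1,1-z_2)$ is $\hat R=\mathbb C[[1-z_1,1-z_2]]$, which $z_i=e^{-i\xi_i}$ identifies with $\mathbb C[[\xi_1,\xi_2]]$, with $\mathfrak n\hat R=\mathfrak m$. In $\hat R$, $1-z_i$ is a unit times $\xi_i$, and $X_i\equiv\xi_i$ modulo $\xi_i^{\kappa+1}$, for $i=1,2,3$. The completion $\hat R$ is flat over $R$. Tensoring the exact sequence $0\to G'\to R^n\to\bigoplus(R/(1-z_i)^\kappa)^{N+1}$ with $\hat R$ shows that the map $\hat\Psi:\hat R^n\to\bigoplus(\hat R/(1-z_i)^\kappa)^{N+1}$ given by the same formula has kernel $\hat R\,G'$.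 Now $A^i_l(Q_{\hat q};X_i)\equiv A^i_l(Q_{\hat q};\xi_i)\equiv0$ modulo $\xi_i^\kappa$, so $\hat q\in\ker\hat\Psi=\hat R\,G'$. Write $\hat q=\sum_m\hat r_mg_m$, a finite sum with $g_m\in G'$. Choose $r_m\in R$ with $r_m\equiv\hat r_m$ modulo $\mathfrak n^\sigma\hat R=\mathfrak m^\sigma$, and take $q=\sum_mr_mg_m\in G'$. $\square$

**Proof of Proposition 3.** Let $Q(\xi;\eta)$ be a polynomial $r$-solution with coefficients $C_{d,\gamma}(\xi)$. By joint homogeneity $C_{d,\gamma}$ is a form of degree $3\kappa-(3\kappa-d-2)=d+2$, and by (E1) $d+2\ge r$ whenever $C_{d,\gamma}\ne0$. By (E4), Lemma 10 applies to $\hat q=(C_{d,\gamma})$ with $\sigma=3\kappa+r+1$. It gives $q\in G'$ with $q(e^{-i\xi})-\hat q\in\mathfrak m^\sigma\mathbb C[[\xi]]^n$. By Lemmas 9 and 5 there is a compactly supported $B\in S$ with $\hat B=v_q$. We check the conditions of Lemma 1.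

**Step 1: at $0$.** By (E3′), $(\xi_1\xi_2\xi_3)^\kappa(\hat B(\xi)-c)\in\mathfrak m^\sigma$. As $\sigma>3\kappa$, the term of degree $3\kappa$, namely $(\xi_1\xi_2\xi_3)^\kappa(\hat B(0)-c)$, vanishes. So $\hat B(0)=c\ne0$.

**Step 2: at $2\pi\beta$ with $\beta_1\beta_2\beta_3\ne0$.** $\hat B(2\pi\beta+\xi)=Q_q(e^{-i\xi};2\pi\beta+\xi)/\prod_i(2\pi\beta_i+\xi_i)^\kappa$, and the denominator does not vanish near $\xi=0$. All coefficients $q_{d,\gamma}(e^{-i\xi})$ lie in $\mathfrak m^r$. So $\hat B$ vanishes to order $r$ at $2\pi\beta$.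

**Step 3: at $2\pi\beta\ne0$ with $\beta_i=0$.** Then exactly one $\beta_i$ is $0$. With $y$ the line parameter of $2\pi\beta+\xi$, which lies on the line $\eta_i=\xi_i$, $\hat B(2\pi\beta+\xi)$ is a nonvanishing analytic factor times $\sum_ly^lA^i_l(Q_q;\xi_i)/\xi_i^\kappa$. The difference $A^i_l(Q_q;\xi_i)-A^i_l(Q;\xi_i)$ lies in $\mathfrak m^\sigma$ and is divisible by $\xi_i^\kappa$ (Lemma 9 and (E4)); the quotient lies in $\mathfrak m^{\sigma-\kappa}\subset\mathfrak m^r$. And $A^i_l(Q;\xi_i)/\xi_i^\kappa$ is $0$ if $l>2\kappa-r$ by (E2); otherwise it is $0$ or a form of degree $(3\kappa-l)-\kappa=2\kappa-l\ge r$. So $\hat B$ vanishes to order $r$ at $2\pi\beta$.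

By Lemma 1, $T_B$ is degree-preserving on $\pi_{r-1}$, and Lemma 2(a) gives $B'$. $\square$

## 11. From good approximation to a solution over $\mathbb K$

**Proof of Proposition 4.** Suppose there is no $(r+1)$-solution over $\mathbb K$, but for some $0\ne f\in C_c^\infty$ and some sequence $h\to0$ there are $s=s_h\in S$ with $\varepsilon:=s(\cdot/h)-f$ satisfying $\|\varepsilon\|_p=o(h^r)$. We look at $\hat s$ near each frequency $2\pi\beta$, at scale $h$, and show that its rescaled numerator is an approximate $(r+1)$-solution.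

**Step 1: $s_h$ is bounded.** $s\in L_p$, since $f+\varepsilon\in L_p$. On a triangle $t$ of $\Delta$, $\|s\|_{L_\infty(t)}\le C\|s\|_{L_p(t)}$ with $C$ independent of $t$, as there are two triangles up to translation and $\pi_k$ is finite-dimensional. So $s$ is bounded and Lemma 4 applies.

**Step 2: linear algebra.** Use variables $\zeta$ instead of $\xi$. On $\mathcal Q\otimes\mathbb K$ let $\phi(Q)=Q(\zeta)$, and let $L_t$ run through the functionals $C_{d,\gamma}$ with $d\le r-2$ and $A^i_l(Q;\zeta_i)$ with $2\kappa-r\le l\le N$, $l\ge0$. All have coefficients in $\mathbb C[\zeta]$. These are the conditions (E1), (E2) with $r+1$ in place of $r$, so non-existence of an $(r+1)$-solution means $\bigcap\ker L_t\subset\ker\phi$. Hence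
$$\phi=\sum_ty_tL_t,\qquad y_t\in\mathbb C(\zeta).\tag{13}$$
Choose a bounded open ball $U\subset\mathbb R^2$ whose closure avoids $\zeta_1\zeta_2\zeta_3=0$ and the zeros of the denominators of the $y_t$.

**Step 3: small distributions.** A family $T_h\in\mathcal D'(U)$ is called $o(h^a)$ if $\sup_{\varphi\in\mathcal B}|\langle T_h,\varphi\rangle|=o(h^a)$ for every bounded $\mathcal B\subset C_c^\infty(U)$ (supports in one compact subset of $U$, each derivative uniformly bounded). This is stable under multiplication by functions $m_h(\zeta)$ that are uniformly smooth, meaning that each derivative is bounded on compact subsets of $U$ uniformly in $h$. For each $\beta\in\mathbb Z^2$, $\hat\varepsilon(\zeta+2\pi\beta/h)$ is the Fourier transform of $e^{-2\pi i\beta\cdot x/h}\varepsilon$. Its pairing with $\varphi$ is at most $\|\varepsilon\|_p\|\hat\varphi\|_{p'}$ in modulus, with $\frac1p+\frac1{p'}=1$, so it is $o(h^r)$. For $\beta\ne0$, $\hat f(\zeta+2\pi\beta/h)=O(h^a)$ on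 $U$ for every $a$, as $\hat f$ is rapidly decreasing.

**Step 4: one equation for each $\beta$.** With $c_{d,\gamma}$ from Lemma 4 for $s=s_h$ put $c^h_{d,\gamma}(\zeta)=h^2c_{d,\gamma}(h\zeta)$. For fixed $\beta$ and small $h$, $h\zeta+2\pi\beta\in\Omega$ for $\zeta\in U$: a component with $\beta_i=0$ is $h\zeta_i\ne0$. Since $h^2\hat s(h\zeta+2\pi\beta)=(\hat f+\hat\varepsilon)(\zeta+2\pi\beta/h)$ and the $c_{d,\gamma}$ are periodic, Lemma 4 gives on $U$, for each fixed $\beta$ and small $h$,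
$$\sum_{d,\gamma}c^h_{d,\gamma}(\zeta)\,v_{d,\gamma}(h\zeta+2\pi\beta)=\delta_{\beta0}\,\hat f(\zeta)+o(h^r).\tag{14}$$
If $N<0$, the left side is $0$; then $\beta=0$ yields $\hat f=0$ on $U$, which is impossible, since $\hat f$ is real-analytic and $f\ne0$. So let $N\ge0$ and put $Q_h(\zeta;\eta)=\sum c^h_{d,\gamma}(\zeta)(\eta_1\eta_2\eta_3)^{k-d}\eta^\gamma$. The left side of (14) is $Q_h(\zeta;\eta)/(\eta_1\eta_2\eta_3)^\kappa$ at $\eta=h\zeta+2\pi\beta$.

**Step 5: generic $\beta$ bound the coefficients.** The $v_{d,\gamma}$ are linearly independent on $\{2\pi\beta:\beta\in\mathbb Z^2,\ \beta_1\beta_2\beta_3\ne0\}$. Indeed a dependency gives $Q\in\mathcal Q$ vanishing on this set, so $\eta_1\eta_2\eta_3Q$ vanishes on $2\pi\mathbb Z^2$; hence $Q=0$, and $Q$ determines its coefficients. Choose $n$ such $\beta$ for which the matrix $(v_{d,\gamma}(2\pi\beta))$ is invertible. For small $h$ the matrices $(v_{d,\gamma}(h\zeta+2\pi\beta))$ are invertible on $U$ with uniformly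 smooth inverses, so (14) gives $c^h_{d,\gamma}=o(h^r)$.

**Step 6: $\beta$ on a line bound the $A^i_l$.** Let $\beta=(0,b)$, $(b,0)$, $(b,-b)$ for $i=1,2,3$ respectively, $b=1,\dots,N+1$. Then $h\zeta+2\pi\beta=\ell_i(h\zeta_i,y_b)$ with $y_b=h\zeta_*+2\pi b$, where $\zeta_*=\zeta_2$ for $i=1$ and $\zeta_*=\zeta_1$ for $i=2,3$. Multiplying (14) by $(\eta_1\eta_2\eta_3)^\kappa$,
$$\sum_{l\le N}A^i_l(Q_h;h\zeta_i)\,y_b^l=Q_h(\zeta;\ell_i(h\zeta_i,y_b))=(h\zeta_i)^\kappa\cdot(\text{uniformly smooth})\cdot o(h^r)=o(h^{r+\kappa}).$$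
The Vandermonde matrix of the $y_b$ has uniformly smooth entries, and its determinant is constant and nonzero because $y_b-y_{b'}=2\pi(b-b')$. Inverting it, $A^i_l(Q_h;h\zeta_i)=o(h^{r+\kappa})$.

**Step 7: $\beta=0$ sees $f$.** $Q_h(\zeta;h\zeta)=h^{3\kappa}(\zeta_1\zeta_2\zeta_3)^\kappa(\hat f+o(h^r))$.

**Step 8: rescale and conclude.** Let $Q'$ have coefficients $c'_{d,\gamma}=h^{-d-2}c^h_{d,\gamma}$. The $d$-th term has degree $3\kappa-d-2$, so $Q'(\zeta;\eta)=h^{-3\kappa}Q_h(\zeta;h\eta)$. In particular $Q'(\zeta;\ell_i(\zeta_i,y))=h^{-3\kappa}\sum_lA^i_l(Q_h;h\zeta_i)h^ly^l$. Therefore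

* $c'_{d,\gamma}=o(h^{r-d-2})=o(1)$ for $d\le r-2$;
* $A^i_l(Q';\zeta_i)=h^{l-3\kappa}A^i_l(Q_h;h\zeta_i)=o(h^{r+l-2\kappa})=o(1)$ for $l\ge2\kappa-r$;
* $\phi(Q')=Q'(\zeta;\zeta)=(\zeta_1\zeta_2\zeta_3)^\kappa(\hat f+o(h^r))$.

So $L_t(Q')=o(1)$ for all $t$. Identity (13) is an identity of linear functionals whose coefficients are smooth on $U$, so it applies to the distribution-valued coefficient vector of $Q'$, and gives $(\zeta_1\zeta_2\zeta_3)^\kappa\hat f=o(1)$ in $\mathcal D'(U)$. The left side does not depend on $h$, up to the $o(h^r)$ term already included, so $\hat f=0$ on $U$. As $\hat f$ is real-analytic, $f=0$: a contradiction. This proves Proposition 4, and with it, by the deductions in Section 5, Theorems 1 and 2: the conjecture is true for all $k$ and $\rho$. $\square$
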